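# A set-valued contraction with no fixed point: when the contraction factor tends to 1 at distance zero

## 1. The map $x\mapsto x/(1+x)$ and the intervals below it

On $[0,1]$ with the usual distance, let $f(x)=\dfrac{x}{1+x}$. Start at $1$ and iterate: $1,\ \tfrac12,\ \tfrac13,\ \tfrac14,\dots$ The orbit creeps to $0$, the only fixed point. How strongly does $f$ contract? For $x\neq y$,
$$|f(x)-f(y)|=\frac{|x-y|}{(1+x)(1+y)}\le\frac{|x-y|}{1+|x-y|},$$
because $(1+x)(1+y)\ge 1+x+y\ge 1+|x-y|$. So points at distance $t$ are brought closer by a factor at most $k(t)=\frac1{1+t}$. No constant factor $c<1$ would do: $f(x)/x=\frac1{1+x}\to1$ as $x\to0$. The contraction is real at every positive distance and fades as the distance goes to $0$.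

Now replace the point $f(x)$ by the interval $F(x)=[0,f(x)]$. To say that $F$ contracts we need a distance between sets, and the natural one asks how far a point of one set can be from the other set. If $s\le s'$, every point of $[0,s]$ lies in $[0,s']$, while the point of $[0,s']$ farthest from $[0,s]$ is $s'$, at distance $s'-s$. So the distance from $[0,s]$ to $[0,s']$ is $|s-s'|$, and $F$ contracts exactly as $f$ does. A "fixed point" is now a point with $x\in F(x)$, and $0$ is one.

Let us see what contraction says about an orbit. If $x_{n+1}$ is obtained from $x_n$ and $d_n$ is the length of the step from $x_n$ to $x_{n+1}$, comparing two consecutive steps gives at best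
$$d_{n+1}\le\frac{d_n}{1+d_n},\qquad\text{that is,}\qquad \frac1{d_{n+1}}\ge\frac1{d_n}+1 .$$
If $d_0=1$ and equality always holds, then $d_n=\frac1{n+1}$: the steps go to $0$, but their sum is the harmonic series. For our $f$ the true steps are $\frac1{(n+1)(n+2)}$, which are summable, so nothing bad happens. But the inequality alone would allow an orbit to run away. For single-valued maps on complete spaces this never prevents a fixed point. For set-valued maps, does it?

## 2. Hausdorff distance, property (3), and Problem 9

Let $(X,d)$ be a metric space and $CB(X)$ the set of its non-empty closed bounded subsets. For a point $x$ and a non-empty set $A$ put $d(x,A)=\inf_{a\in A}d(x,a)$.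

**Definition (Hausdorff metric).** For $A,B\in CB(X)$,
$$H(A,B)=\max\Big\{\sup_{a\in A} d(a,B),\ \sup_{b\in B} d(b,A)\Big\}.\tag{1}$$

This is a metric on $CB(X)$. We use formula (1) also for non-empty bounded sets that are not closed. Replacing such sets by their closures does not change $H$, since $d(x,\overline A)=d(x,A)$ and the continuous function $d(\cdot,B)$ has the same supremum on $A$ and on $\overline A$. We computed an example above: $H([0,s],[0,s'])=|s-s'|$. Another: in $\mathbb R$, $H(\{0\},\{0,5\})=5$, although the two sets share a point.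

**Definition (fixed point).** A fixed point of $F:X\to CB(X)$ is a point $x$ with $x\in F(x)$.

The condition we study is
$$H(F(x),F(y))\le k(d(x,y))\,d(x,y)\qquad\text{for all }x\neq y\text{ in }X,\tag{2}$$
where $k:(0,\infty)\to[0,1)$.

**Definition (property (3)).** The function $k:(0,\infty)\to[0,1)$ has property (3) if
$$\limsup_{r\to t^+}k(r)<1\qquad\text{for all }t\in(0,\infty).\tag{3}$$

Every continuous $k$ has property (3); in particular $k(t)=\frac1{1+t}$ does. The function with $k(t)=2-t$ for $1<t<2$ and $k(t)=0$ otherwise does not: at $t=1$ the limsup from the right is $1$. Note what (3) leaves out: it says nothing at $t=0$, so $k(t)\to1$ as $t\to0$ is allowed.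

**Problem 9.** Let $(X,d)$ be a non-empty complete metric space and let $F:X\to CB(X)$ satisfy (2) with a $k$ that has property (3). Must $F$ have a fixed point?

The source of the problem is http://www.bdim.eu/item?fmt=pdf&id=RLINA_1974_8_57_3-4_194_0. As background, a single-valued self-map of a non-empty complete space satisfying the analogous condition has a unique fixed point. For set-valued maps satisfying (2), a fixed point is known to exist when all values $F(x)$ are compact, and also when $k$ is constant.

The answer is no, with the very $k$ of our example.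

**Theorem 1.** There are a non-empty bounded complete metric space $(X,\rho)$ and $F:X\to CB(X)$ with
$$H(F(x),F(y))\le\frac{\rho(x,y)}{1+\rho(x,y)}\qquad(x\neq y),$$
such that $F$ has no fixed point.

The harmonic series of Section 1 is the right thing to blame, in the following precise sense.

**Theorem 2.** Let $a>0$ and let $\theta:(0,a)\to(0,1]$ be nondecreasing.

1. If $\int_0^{a'}\frac{dt}{\theta(t)}<\infty$ for some $a'\in(0,a)$, then every $F$ as in Problem 9 whose $k$ has property (3) and satisfies $k\le1-\theta$ on $(0,a)$ has a fixed point.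
2. If $\int_0^{a'}\frac{dt}{\theta(t)}=\infty$ for some $a'\in(0,a)$, then there are a non-empty complete metric space $(X,\rho)$ of diameter $<a$ and $F:X\to CB(X)$ without fixed points such that $H(F(x),F(y))\le(1-\theta(\rho(x,y)))\,\rho(x,y)$ for all $x\neq y$.

**Corollary.** If $k:(0,\infty)\to[0,1)$ has property (3) and is nonincreasing near $0$, then every $F$ satisfying the condition of Problem 9 with this $k$ has a fixed point if and only if $\int_0^\varepsilon\frac{dt}{1-k(t)}<\infty$ for some $\varepsilon>0$.

We shall use three small facts, for $x,y\in X$ and non-empty bounded $A,B$: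
$$d(x,A)\le d(x,y)+d(y,A),\qquad d(x,B)\le d(x,A)+H(A,B),\tag{4}$$
and: if $a\in A$ and $H(A,B)<r$, there is $b\in B$ with $d(a,b)<r$. The first part of (4) is the triangle inequality. For the second, $d(x,B)\le d(x,a)+d(a,B)\le d(x,a)+H(A,B)$ for each $a\in A$; take the infimum over $a$. The last fact holds because $d(a,B)\le H(A,B)<r$.

## 3. Compact spaces, where the displacement attains its minimum

Call $\delta(x)=d(x,F(x))$ the displacement of $x$. Since $F(x)$ is closed, $x$ is a fixed point exactly when $\delta(x)=0$.

Suppose $X$ is compact and non-empty, and $F$ satisfies (2). By (4) and (2), $|\delta(x)-\delta(y)|\le d(x,y)+H(F(x),F(y))\le2d(x,y)$, so $\delta$ is continuous and attains its minimum at some $x$. If $\delta(x)>0$, compactness of $F(x)$ gives $y\in F(x)$ with $d(x,y)=\delta(x)$, and then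
$$\delta(y)=d(y,F(y))\le H(F(x),F(y))\le k(d(x,y))\,d(x,y)<\delta(x),$$
a contradiction. So there is a fixed point, and (3) was not even used.

A counterexample must therefore have a displacement that is positive everywhere without attaining its minimum. The next section shows more: the infimum of the displacement must be $0$.

## 4. Orbits whose steps shrink, and the convergent integral

The sensible first approach is to follow an orbit $x_{n+1}\in F(x_n)$ with short steps, and to show that it is Cauchy. This goes through completely under the hypothesis of Theorem 2, Part 1.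

**Step 1 (choose the orbit).** We want steps that decrease by a controlled amount. Let $F$ satisfy (2) with $k$ having property (3), on a non-empty complete space, and suppose $F$ has no fixed point. Pick $x_0\in X$ and $x_1\in F(x_0)$. Given $x_{n+1}\in F(x_n)$, put $d_n=d(x_n,x_{n+1})$, which is positive since $x_n\notin F(x_n)$. As $k(d_n)<1$,
$$d(x_{n+1},F(x_{n+1}))\le H(F(x_n),F(x_{n+1}))\le k(d_n)d_n<\tfrac{1+k(d_n)}2\,d_n ,$$
so there is $x_{n+2}\in F(x_{n+1})$ with
$$d_{n+1}\le\tfrac{1+k(d_n)}2\,d_n,\qquad\text{i.e.}\qquad d_n-d_{n+1}\ge\tfrac12(1-k(d_n))\,d_n>0.\tag{5}$$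

**Step 2 ($d_n\to0$).** This is where property (3) enters. By (5) the sequence $(d_n)$ is strictly decreasing; let $t\ge0$ be its limit. If $t>0$, then $d_n>t$ for all $n$ and $d_n\to t$, so $\limsup k(d_n)<1$ by (3). By (5), $\limsup d_{n+1}/d_n\le\limsup\frac{1+k(d_n)}2<1$. But $d_{n+1}/d_n\to t/t=1$, a contradiction. So $d_n\to0$.

**Step 3 (sum the steps, under the hypothesis of Part 1).** Now assume $k\le1-\theta$ on $(0,a)$, with $\theta$ nondecreasing and $\int_0^{a'}dt/\theta<\infty$. Choose $N$ with $d_N\le a'$. For $n\ge N$, (5) gives $d_n-d_{n+1}\ge\frac12\theta(d_n)d_n$, that is, $d_n\le2\,\frac{d_n-d_{n+1}}{\theta(d_n)}$. Since $1/\theta$ is nonincreasing, $\frac1{\theta(d_n)}\le\frac1{\theta(t)}$ for $t\in[d_{n+1},d_n]$. Hence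
$$\sum_{n\ge N}d_n\le2\sum_{n\ge N}\frac{d_n-d_{n+1}}{\theta(d_n)}\le2\sum_{n\ge N}\int_{d_{n+1}}^{d_n}\frac{dt}{\theta(t)}\le2\int_0^{d_N}\frac{dt}{\theta(t)}<\infty .$$

**Step 4 (the limit is fixed).** By Step 3, $(x_n)$ is Cauchy; let $x$ be its limit. Then
$$d(x_{n+1},F(x))\le H(F(x_n),F(x))\le d(x_n,x)\to0$$
(if $x_n=x$ the middle term is $0$). So $d(x,F(x))=0$, and $x\in F(x)$ because $F(x)$ is closed. This contradicts the assumption that $F$ has no fixed point, and Part 1 of Theorem 2 is proved. $\blacksquare$

Steps 1 and 2 used only (2) and (3). So in any counterexample, orbits chosen as in Step 1 have $d_n\to0$, and the displacement has infimum $0$.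

## 5. The harmonic orbit, and what a single-valued map has that a selection lacks

For $k(t)=\frac1{1+t}$ we have $1-k(t)=\frac t{1+t}$ and $\int_0\frac{1+t}t\,dt=\infty$: Step 3 fails. It is not a matter of sharper estimates of the same kind, since the rule for choosing steps does not force convergence. Here is a trivial example. Let $X=\mathbb R$ with the complete metric $\min\{|x-y|,1\}$, in which every set is bounded, and let $F(x)=\mathbb R$ for every $x$. All distances $H(F(x),F(y))$ are $0$, and every point is fixed. Yet the sequence $x_0=0$, $x_n=1+\frac12+\dots+\frac1n$ satisfies $x_{n+1}\in F(x_n)$, with steps $d_n=\frac1{n+1}$ and $d_{n+1}=\frac{d_n}{1+d_n}\le\frac{1+k(d_n)}2d_n$. It obeys (5) and is not Cauchy.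

How does a single-valued $f$ get around this? Let $x_{n+1}=f(x_n)$. If some $d_n=0$ we have a fixed point; otherwise $d_{n+1}\le k(d_n)d_n$ implies (5), and $d_n\to0$ as in Step 2. Suppose $(x_n)$ is not Cauchy. Then there is $\varepsilon>0$ such that for every $N$ there are $m>n\ge N$ with $d(x_n,x_m)>\varepsilon$. Take such an $n$ and the least such $m$ for it, and put $r_N=d(x_n,x_m)$. By minimality $d(x_n,x_{m-1})\le\varepsilon$, so $\varepsilon<r_N\le\varepsilon+d_{m-1}$, and $r_N\to\varepsilon^+$ as $N\to\infty$. But
$$r_N\le d_n+d(x_{n+1},x_{m+1})+d_m\le d_n+k(r_N)\,r_N+d_m ,$$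
and in the limit $\varepsilon\le\varepsilon\limsup k(r_N)<\varepsilon$ by (3), a contradiction. So $(x_n)$ converges to some $x$, and $d(x_{n+1},f(x))\le d(x_n,x)\to0$ shows that $f(x)=x$.

The step that has no set-valued counterpart is $d(x_{n+1},x_{m+1})\le k(r_N)r_N$. For a set-valued $F$, (2) bounds the distance from $x_{n+1}$ to the set $F(x_m)$. But $x_{m+1}$ is one particular element of $F(x_m)$, chosen because it is close to $x_m$, and nothing ties it to $x_{n+1}$. In the trivial example above, $H(F(x_n),F(x_m))=0$ while $x_{n+1}$ and $x_{m+1}$ are far apart.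

So let us try to build a space in which every orbit must run away. The harmonic steps $\frac1{n+1}$ tell us what to hope for when $k(t)=\frac1{1+t}$. After $n$ steps the orbit has traveled about $\log n$ and its step is about $\frac1n$, the exponential of minus the distance traveled. We aim for a space in which the displacement at distance $R$ from a base point is at least $ce^{-CR}$: positive, but with infimum $0$ "at infinity".

## 6. Demands, and a tree that meets them freely

Read (2) as a list of demands. For all $x\neq y$ and every $u\in F(x)$, there must be, at least nearly, a point $v\in F(y)$ within $k(d(x,y))\,d(x,y)$ of $u$. The idea is to let each demand create its own brand-new point $v$, hung from $u$ by an edge of exactly the allowed length, with no other relation to the rest of the space. Each point will belong to only one value of $F$, so we can record "$v\in F(y)$" by a function: $f(v)=y$. New points create new demands, and we repeat forever.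

Fix $T>0$ and a continuous $\varphi:(0,T]\to(0,\infty)$ with $\varphi(t)<t$. Here $\varphi(t)$ plays the role of $k(t)\,t$, and $T$ is a scale at which we cut distances off.

**The tree.** Put $V_0=\{x_0,x_1\}$, $d(x_0,x_1)=T$, $f(x_1)=x_0$; the value $f(x_0)$ is never defined. Suppose a finite metric space $V_n$ and $f:V_n\setminus\{x_0\}\to V_n$ are given. For each pair $(u,y)\in V_n\times V_n$ with $u\neq x_0$ and $y\neq f(u)$, adjoin one new point $v$ and set
$$p(v)=u,\qquad f(v)=y,\qquad \ell(v)=\varphi\big(\min\{T,d(f(u),y)\}\big)>0.\tag{6}$$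
Let $V_{n+1}$ be $V_n$ together with all these new points. For a new $v$ and $w\in V_n$ put $d(v,w)=\ell(v)+d(p(v),w)$. For distinct new $v,v'$ put $d(v,v')=\ell(v)+d(p(v),p(v'))+\ell(v')$. Finally $V=\bigcup_nV_n$.

*This $d$ is a metric.* For $w\in V_n$ write $\hat p(w)=w$, $\hat\ell(w)=0$, and for new $v$ write $\hat p(v)=p(v)$, $\hat\ell(v)=\ell(v)$. Then $d(z,z')=\hat\ell(z)+d(\hat p(z),\hat p(z'))+\hat\ell(z')$ for all distinct $z,z'\in V_{n+1}$. This is symmetric. It is positive, because either both points are old or some $\hat\ell$ is positive. For distinct $z,z',z''$,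
$$d(z,z')\le\hat\ell(z)+d(\hat p(z),\hat p(z''))+d(\hat p(z''),\hat p(z'))+\hat\ell(z')\le d(z,z'')+d(z'',z').$$
So $d$ is a metric on $V_{n+1}$ extending the one on $V_n$, and $f$ maps $V_{n+1}\setminus\{x_0\}$ into $V_{n+1}$. The picture is a tree with edge lengths: the edge $x_0x_1$ of length $T$, and an edge from each later $v$ to its parent $p(v)$.

*Chains.* A parent is never $x_0$, and it lies in an earlier stage. So from any $v\in V\setminus\{x_0,x_1\}$, iterating $p$ reaches $x_1$. Since $x_1$ is already present when $v$ is attached,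
$$d(x_1,v)=d(x_1,p(v))+\ell(v).\tag{7}$$
Hence $d(x_1,v)$ is the sum of the lengths $\ell$ along $v,p(v),p(p(v)),\dots$ down to $x_1$.

**The first stages by hand.** Take $T=1$ and $\varphi(t)=\frac t{1+t}$. In $V_0$ the only admissible pair is $(x_1,x_1)$. It creates $x_2$ with $p(x_2)=f(x_2)=x_1$ and $\ell(x_2)=\varphi(1)=\frac12$. In $V_1=\{x_0,x_1,x_2\}$ there are four pairs:

- $(x_1,x_1)$ creates another point like $x_2$ (repetitions are harmless);
- $(x_1,x_2)$: $d(x_0,x_2)=\frac32$ is cut off at $1$, so $\ell=\frac12$, and $d(v,f(v))=\frac12+d(x_1,x_2)=1$;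
- $(x_2,x_0)$: $d(x_1,x_0)=1$, so $\ell=\frac12$, and $d(v,f(v))=\frac12+d(x_2,x_0)=2$;
- $(x_2,x_2)$: $d(x_1,x_2)=\frac12$, so $\ell=\varphi(\frac12)=\frac13$, and $d(v,f(v))=\frac13$.

The last one continues a pattern. Let $x_{n+1}$ be a point created by the pair $(x_n,x_n)$, so $p(x_{n+1})=f(x_{n+1})=x_n$ and $d(x_{n+1},x_n)=\varphi(d(x_{n-1},x_n))$. Then $d(x_n,x_{n-1})=\frac1n$ for all $n\ge1$, while $d(x_1,x_n)=\frac12+\dots+\frac1n\to\infty$. The harmonic orbit of Section 5 lives in this tree. Since $\log\frac{n+1}2\le\frac12+\dots+\frac1n\le\log n$,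
$$\tfrac12e^{-d(x_1,x_n)}\le\tfrac1{n+1}\le d(x_n,f(x_n))=\tfrac1n\le e^{-d(x_1,x_n)} .$$
The hope expressed at the end of Section 5 holds along this chain. We must prove a bound of this kind along all chains.

**The set-valued map on $V$.** For $y\in V$ let $F(y)=\{v\in V\setminus\{x_0\}:f(v)=y\}$. It is non-empty: $x_1\in F(x_0)$, and if $y\neq x_0=f(x_1)$ the pair $(x_1,y)$ creates an element of $F(y)$.

**The demands are met.** Let $\rho=\min\{d,T\}$, a bounded metric on $V$. Let $x\neq y$ in $V$ and $u\in F(x)$. Then $u\neq x_0$ and $f(u)=x\neq y$, so as soon as $u$ and $y$ are both present, the pair $(u,y)$ creates some $v\in F(y)$ with $d(u,v)=\ell(v)=\varphi(\min\{T,d(x,y)\})=\varphi(\rho(x,y))$. Hence $\rho(u,F(y))\le\varphi(\rho(x,y))$. Exchanging $x$ and $y$ as well,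
$$H_\rho(F(x),F(y))\le\varphi(\rho(x,y))\qquad(x\neq y\text{ in }V).\tag{8}$$

## 7. How fast the displacement can drop along an edge

For $v\in V\setminus\{x_0\}$ let $D(v)=d(v,f(v))$. Since $v\in F(f(v))$, the number $D(v)$ is the distance from a base point $y=f(v)$ to the element $v$ of its image. A fixed point would require arbitrarily small $D(v)$ near one place. At the root, $D(x_1)=T$.

**Two inequalities for one edge.** Let $v\in V\setminus\{x_0,x_1\}$ and put
$$u=p(v),\quad y=f(v),\quad x=f(u),\quad t=d(x,y)>0,\quad \ell=\ell(v)=\varphi(\min\{T,t\}).$$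
The point $y$ was present before $v$ was attached to $u$. So the path from $v$ to $y$ goes through $u$: $D(v)=\ell+d(u,y)$. Also $d(u,y)\ge d(u,x)-d(x,y)=D(u)-t$. Therefore
$$D(v)\ge\ell,\qquad D(v)\ge D(u)-t+\ell.\tag{9}$$
The second inequality says that passing from $u$ to $v$ costs at most $t-\ell$ of displacement. The first is the gain from attaching $v$ freely: the displacement can never be smaller than the length of the last edge. Playing the two against each other gives everything.

**The case $\varphi(t)=\frac t{1+t}$, $T=1$.** We claim that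
$$D(v)\ge\tfrac12e^{-2d(x_1,v)}\qquad\text{for all }v\in V\setminus\{x_0\}.\tag{10}$$
If $t$ is large, the second inequality in (9) is useless, because $t-\ell$ may exceed $D(u)$. But then the first gives $D(v)\ge\varphi(1)=\frac12$. This suggests truncating at $\frac12$: let $m(v)=\min\{D(v),\frac12\}$. We show that for $v\neq x_0,x_1$,
$$m(v)\ge e^{-2\ell(v)}\,m(p(v)).\tag{11}$$

- Case $t>1$. Then $\ell=\varphi(1)=\frac12$, so $D(v)\ge\frac12$ by (9), and $m(v)=\frac12\ge m(u)$.
- Case $t\le1$. Then $\ell=\frac t{1+t}$, so $t=\ell(1+t)\le2\ell$ and $t-\ell=t\ell\le2\ell^2$. The second inequality in (9), then the first in the form $\ell\le D(v)$, give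
$$D(u)\le D(v)+2\ell^2\le D(v)+2\ell D(v)\le e^{2\ell}D(v).$$
So $D(v)\ge e^{-2\ell}D(u)\ge e^{-2\ell}m(u)$; and $\frac12\ge e^{-2\ell}m(u)$ is clear. This is (11).

Since $m(x_1)=\min\{1,\frac12\}=\frac12$, iterating (11) down the chain and adding the lengths by (7) gives $D(v)\ge m(v)\ge\frac12e^{-2d(x_1,v)}$ for $v\neq x_0,x_1$. For $v=x_1$ it reads $1\ge\frac12$. So (10) holds.

## 8. Completing the tree without creating a fixed point

The space $V$ need not be complete, so we pass to a completion and extend $F$. The danger is that a fixed point appears among the new points. A bound such as (10) excludes this, because a convergent sequence stays at bounded distance from $x_1$. To extend $F$ we need a standard fact.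

**Lemma.** If $(X,\rho)$ is complete, then $(CB(X),H)$ is complete.

*Proof.* A Cauchy sequence with a convergent subsequence converges, so, passing to a subsequence, we may assume $H(A_n,A_{n+1})<2^{-n}$ for all $n$. Consider sequences $(a_m)_{m\ge N}$, with any $N$, such that $a_m\in A_m$ and $\rho(a_m,a_{m+1})<2^{-m}$. Such sequences are Cauchy, hence converge. Let $A$ be the closure of the set of their limits.

*$A_n$ is close to $A$.* Every $a\in A_n$ starts such a sequence $(a_m)_{m\ge n}$: given $a_m\in A_m$, the inequality $H(A_m,A_{m+1})<2^{-m}$ provides $a_{m+1}\in A_{m+1}$ with $\rho(a_m,a_{m+1})<2^{-m}$. Its limit is within $\sum_{m\ge n}2^{-m}=2^{1-n}$ of $a$. So $A\neq\emptyset$ and $\rho(a,A)\le2^{1-n}$.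

*$A$ is close to $A_n$.* Let $b$ be the limit of such a sequence $(a_m)_{m\ge N}$. Dropping terms, assume $N\ge n$. Then
$$\rho(b,A_n)\le\rho(b,a_N)+H(A_N,A_n)\le\sum_{m\ge N}2^{-m}+\sum_{m=n}^{N-1}2^{-m}=2^{1-n}.$$
By continuity of $\rho(\cdot,A_n)$ this holds for all $b\in A$. So $A$ is bounded, since $A_n$ is, and $H(A,A_n)\le2^{1-n}\to0$. $\blacksquare$

**Proposition.** In the setting of Section 6, suppose there is a nonincreasing $\eta:[0,\infty)\to(0,T]$ with
$$D(v)\ge\eta(d(x_1,v))\qquad\text{for all }v\in V\setminus\{x_0\}.\tag{12}$$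
Then there are a non-empty complete metric space $(X,\rho)$ of diameter $\le T$ and $\bar F:X\to CB(X)$ with $H(\bar F(x),\bar F(y))\le\varphi(\rho(x,y))$ for $x\neq y$, such that $\bar F$ has no fixed point.

*Proof.*

**Step 1 (the space).** Let $X$ be the completion of $(V,d)$, and $\rho=\min\{d,T\}$ on $X$. The metrics $d$ and $\rho$ agree wherever either is less than $T$, so they have the same Cauchy sequences and the same convergent sequences. Hence $(X,\rho)$ is complete, $V$ is dense in it, and its diameter is at most $T$.

**Step 2 (extend the map).** For $y\in V$ let $F_0(y)\in CB(X)$ be the closure of $F(y)$ in $X$. Closures do not change $H$, so by (8), with $H$ taken with respect to $\rho$, $H(F_0(x),F_0(y))\le\varphi(\rho(x,y))\le\rho(x,y)$ for $x\neq y$ in $V$. So $F_0:V\to CB(X)$ is nonexpansive. If $V\ni y_n\to x\in X$, then $(F_0(y_n))$ is Cauchy and converges by the Lemma. The limit does not depend on the sequence, as one sees by interlacing two sequences. Call it $\bar F(x)$. This $\bar F:X\to CB(X)$ extends $F_0$ and is nonexpansive.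

**Step 3 (the contraction condition survives).** This is where continuity of $\varphi$ is used. Let $x\neq y$ in $X$ and $V\ni x_n'\to x$, $V\ni y_n'\to y$. For large $n$, $x_n'\neq y_n'$, and $\rho(x_n',y_n')\to\rho(x,y)\in(0,T]$. So
$$H(\bar F(x),\bar F(y))=\lim H(F_0(x_n'),F_0(y_n'))\le\lim\varphi(\rho(x_n',y_n'))=\varphi(\rho(x,y)).$$

**Step 4 (displacement of points of $V$).** In (12) the bound depends on the position of $v\in F(y)$; we want one that depends on $y$. Let $y\in V$ and $v\in F(y)$, so $d(y,v)=D(v)$. If $D(v)\ge T$, then $\rho(y,v)=T\ge\eta(d(x_1,y)+T)$. If $D(v)<T$, then $d(x_1,v)\le d(x_1,y)+T$, and by (12) and monotonicity $\rho(y,v)=D(v)\ge\eta(d(x_1,v))\ge\eta(d(x_1,y)+T)$. Taking the infimum over $v$ (closure changes nothing), $\rho(y,F_0(y))\ge\eta(d(x_1,y)+T)$.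

**Step 5 (displacement of points of $X$).** Let $x\in X$ and $V\ni y_n\to x$. A convergent sequence is bounded for $d$; choose $R$ with $d(x_1,y_n)\le R$ for all $n$. By (4),
$$\rho(y_n,F_0(y_n))\le\rho(y_n,x)+\rho(x,\bar F(x))+H(\bar F(x),F_0(y_n)),$$
and $H(\bar F(x),F_0(y_n))\le\rho(x,y_n)$. With Step 4,
$$\rho(x,\bar F(x))\ge\eta(R+T)-2\rho(x,y_n).$$
Letting $n\to\infty$, $\rho(x,\bar F(x))\ge\eta(R+T)>0$. So $x\notin\bar F(x)$. $\blacksquare$

**Proof of Theorem 1.** Take $T=1$ and $\varphi(t)=\frac t{1+t}$, which is continuous with $\varphi(t)<t$. By (10), condition (12) holds with $\eta(R)=\frac12e^{-2R}$, which is nonincreasing with values in $(0,1]$. The Proposition gives a non-empty complete space of diameter at most $1$ and a fixed-point-free $\bar F$ with $H(\bar F(x),\bar F(y))\le\frac{\rho(x,y)}{1+\rho(x,y)}$ for $x\neq y$. $\blacksquare$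

Here $k(t)=\frac1{1+t}\in(0,1)$ is continuous on $(0,\infty)$, so $\limsup_{r\to t^+}k(r)=\frac1{1+t}<1$ for every $t>0$, and (3) holds. The answer to Problem 9 is negative.

## 9. The divergent integral: Theorem 2, Part 2

What did (11) use? The loss $t-\varphi(t)$ of displacement, compared with the length $\ell$ traveled, was at most about the displacement itself. So, to first order, $-dm\le Cm\,d\ell$, and $\log\frac1m$ grows at bounded rate. For $\varphi(t)=t(1-\theta(t))$ the loss is $t\theta(t)$. With $t\le2\ell$ and $\ell\le D(v)$ one expects $-dm\le C\theta(2m)\,d\ell$, so that $\int\frac{dr}{\theta(r)}$, taken from about $m$ upward, grows at bounded rate. If this integral diverges at $0$, then $m$ cannot reach $0$ in finite length. We now make this precise.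

Let $\theta:(0,a)\to(0,1]$ be nondecreasing with $\int_0^{a'}dt/\theta=\infty$.

**Step 1 (smoothing).** The Proposition needs $\varphi$ continuous, but $\theta$ may jump. We replace $\theta$ by a slightly larger continuous function, still with divergent integral. For each $\delta\in(0,a)$ we have $1/\theta\le1/\theta(\delta)$ on $[\delta,a)$. So the part of the integral away from $0$ is finite, and
$$\int_0^\delta\frac{dt}{\theta(t)}=\infty\qquad\text{for every }\delta\in(0,a).$$
On $(0,a/2)$ put
$$\tilde\theta(t)=\int_1^2\theta(ts)\,ds=\frac1t\int_t^{2t}\theta(s)\,ds .$$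
The second expression shows that $\tilde\theta$ is continuous, as $\theta$ is bounded. The first shows that $\tilde\theta$ is nondecreasing and that $\theta(t)\le\tilde\theta(t)\le\theta(2t)$; in particular $0<\tilde\theta\le1$. For $\varepsilon\in(0,a/2)$,
$$\int_0^\varepsilon\frac{dt}{\tilde\theta(t)}\ge\int_0^\varepsilon\frac{dt}{\theta(2t)}=\frac12\int_0^{2\varepsilon}\frac{dt}{\theta(t)}=\infty .$$
Consequently $\tilde\theta(0^+)=0$; otherwise $1/\tilde\theta$ would be bounded near $0$ and this integral would be finite.

**Step 2 (choice of $T$ and $\varphi$).** Choose $T>0$ with $2T<a/2$ and $\tilde\theta\le\frac12$ on $(0,2T]$. Build the tree of Section 6 with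
$$\varphi(t)=t(1-\tilde\theta(t)),\qquad\tfrac t2\le\varphi(t)<t\quad(0<t\le T),$$
which is continuous on $(0,T]$.

**Step 3 (the quantity that grows at bounded rate).** For $0<s\le2T$ let $G(s)=\int_s^{2T}\frac{dr}{\tilde\theta(r)}$. It is finite, since $\tilde\theta$ is continuous and positive on $[s,2T]$. It is nonincreasing, $G(2T)=0$, and $G(0^+)=\infty$ by Step 1. For $v\in V\setminus\{x_0\}$ let $m(v)=\min\{D(v),\varphi(T)\}$. It is positive, and $2m(v)\le2\varphi(T)<2T$. We claim that
$$G(2m(v))\le G(2m(p(v)))+4\ell(v),\qquad v\in V\setminus\{x_0,x_1\}.\tag{13}$$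
Use the notation of (9).

*If $t>T$:* $D(v)\ge\ell=\varphi(T)$, so $m(v)=\varphi(T)\ge m(u)$. Then (13) holds because $G$ is nonincreasing.

*If $t\le T$ and $m(v)\ge m(u)$:* (13) holds for the same reason.

*If $t\le T$ and $m(v)<m(u)$:* since $m(u)\le\varphi(T)$, we have $m(v)<\varphi(T)$, so $m(v)=D(v)$; and $m(u)\le D(u)$. From $\ell=\varphi(t)\ge t/2$ and the first inequality in (9),
$$t\le2\ell\le2D(v)=2m(v)<2T ,$$
so $\tilde\theta(t)\le\tilde\theta(2m(v))$. By the second inequality in (9),
$$m(u)-m(v)\le D(u)-D(v)\le t-\varphi(t)=t\,\tilde\theta(t)\le2\ell\,\tilde\theta(2m(v)).$$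
On $[2m(v),2m(u)]$ the integrand $1/\tilde\theta$ is at most $1/\tilde\theta(2m(v))$. Hence
$$G(2m(v))-G(2m(u))=\int_{2m(v)}^{2m(u)}\frac{dr}{\tilde\theta(r)}\le\frac{2(m(u)-m(v))}{\tilde\theta(2m(v))}\le4\ell .$$
This proves (13).

**Step 4 (the lower bound (12)).** Since $D(x_1)=T>\varphi(T)$, $m(x_1)=\varphi(T)$. Iterating (13) down the chain and using (7),
$$G(2m(v))\le C_0+4d(x_1,v)\quad\text{for all }v\in V\setminus\{x_0\},\qquad C_0=G(2\varphi(T)).\tag{14}$$
To read this as a lower bound on $m$, put
$$\eta(R)=\tfrac12\inf\{s\in(0,2T]:G(s)\le C_0+4R\}.$$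
The set contains $2T$, because $G(2T)=0$; so $\eta\le T$. It grows with $R$, so $\eta$ is nonincreasing. It avoids a neighborhood of $0$, because $G(0^+)=\infty$; so $\eta(R)>0$. By (14), $2m(v)$ belongs to the set for $R=d(x_1,v)$. Therefore $D(v)\ge m(v)\ge\eta(d(x_1,v))$, which is (12).

**Step 5 (conclusion).** The Proposition yields a non-empty complete space of diameter at most $T<a$ and a fixed-point-free $\bar F$ with
$$H(\bar F(x),\bar F(y))\le(1-\tilde\theta(\rho(x,y)))\,\rho(x,y)\le(1-\theta(\rho(x,y)))\,\rho(x,y)\qquad(x\neq y),$$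
the last inequality because $\tilde\theta\ge\theta$. $\blacksquare$

## 10. Factors $k$ that are nonincreasing near zero

**Proof of the Corollary.** Let $k$ have property (3) and be nonincreasing on some $(0,a)$. Then $\theta=1-k$, restricted to $(0,a)$, is nondecreasing with values in $(0,1]$. Since $1/\theta$ is bounded on $[\delta,a)$ for each $\delta\in(0,a)$, the convergence of $\int_0^\varepsilon dt/\theta$ does not depend on $\varepsilon\in(0,a)$. Moreover, if $\int_0^\varepsilon\frac{dt}{1-k(t)}$ is finite for some $\varepsilon\ge a$, it is finite for smaller $\varepsilon$ too, as the integrand is positive. So only $\varepsilon\in(0,a)$ matters.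

If the integral converges, Part 1 of Theorem 2 applies, with $k=1-\theta$ on $(0,a)$, and every $F$ has a fixed point. If it diverges, Part 2 gives a fixed-point-free $F$ on a non-empty complete space of diameter $<a$ with $H(F(x),F(y))\le k(\rho(x,y))\,\rho(x,y)$ for $x\neq y$. All distances there are less than $a$, so the values of $k$ on $[a,\infty)$ play no role. $\blacksquare$

**Two families.** Let $k$ have property (3).

If $1-k(t)=ct^\alpha$ near $0$, with $c,\alpha>0$, then $1-k$ is nondecreasing there, and $\int_0t^{-\alpha}\,dt<\infty$ exactly when $\alpha<1$. So fixed points are guaranteed if and only if $\alpha<1$.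

If $1-k(t)=t|\log t|^\beta$ near $0$, put $L=-\log t$. The derivative of $tL^\beta$ is $L^{\beta-1}(L-\beta)$, which is positive once $L>\max\{\beta,0\}$, so $1-k$ is nondecreasing near $0$. The same substitution turns $\int_0\frac{dt}{t|\log t|^\beta}$ into $\int^\infty\frac{dL}{L^\beta}$, which is finite exactly when $\beta>1$. So fixed points are guaranteed if and only if $\beta>1$.
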